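\title{Invariants of the finite general linear group in the divided power algebra}

\begin{abstract}
Let $S=\mathbb{F}_q[x_1,\dots,x_n]$ and let $S^*$ be its graded dual, the divided power algebra. We prove that the invariants of $\mathrm{GL}_n(\mathbb{F}_q)$ in $S^*$ have Hilbert series $\sum_{k=0}^n t^{n(q^k-1)}/\prod_{i=0}^{k-1}(1-t^{q^k-q^i})$, which confirms a conjectured formula. We also give an explicit isomorphism from the coinvariants of $S$ onto a direct sum of principal ideals in the Dickson algebras of ranks $0,\dots,n$. The proof encodes an invariant functional as a Laurent polynomial satisfying a three-term functional equation, filters these Laurent polynomials by pole order, and identifies each graded piece with the dual of a polynomial ring by letting the number of variables grow.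
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The Hilbert series}
Let $q$ be a power of a prime $p$, let $n\ge1$, and let $S=\mathbb{F}_q[x_1,\dots,x_n]$ be graded by degree. The group $G=\mathrm{GL}_n(\mathbb{F}_q)$ acts on $S$ by invertible linear substitutions of the variables. The \emph{divided power algebra} $S^*=\mathrm{Div}(\mathbb{F}_q^n)$ is the graded dual of $S$: its component of degree $d$ is $S^*_d=\operatorname{Hom}_{\mathbb{F}_q}(S_d,\mathbb{F}_q)$, and $G$ acts on it by $(g\varphi)(f)=\varphi(g^{-1}f)$. The basis of $S^*$ dual to the monomials $x^a$ is written $x^{(a)}=x_1^{(a_1)}\cdots x_n^{(a_n)}$, and the multiplication is given by $x_i^{(a)}x_i^{(b)}=\binom{a+b}{a}x_i^{(a+b)}$. We want the dimensions of the spaces of invariants, collected in the Hilbert series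
\[
\operatorname{Hilb}\bigl((S^*)^G,t\bigr)=\sum_{d\ge0}\dim_{\mathbb{F}_q}(S^*_d)^G\;t^d .
\]
The multiplication of $S^*$ plays no part in what follows. For $k\ge0$ put
\[
k!_{q,t}=\prod_{i=0}^{k-1}\bigl(1-t^{q^k-q^i}\bigr),\qquad\text{so that } 0!_{q,t}=1 .
\]
The following formula is posed as a conjecture in \cite{GLG}.

\begin{theorem}\label{thm:A}
For every prime power $q$ and every $n\ge1$,
\[
\operatorname{Hilb}\bigl((S^*)^{\mathrm{GL}_n(\mathbb{F}_q)},t\bigr)=\sum_{k=0}^n\frac{t^{\,n(q^k-1)}}{k!_{q,t}} .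
\]
\end{theorem}

\subsection{Invariants, coinvariants and a first guess}
A functional $\varphi\in S_d^*$ is invariant exactly when it vanishes on every $gf-f$. Hence $(S_d^*)^G$ is the dual space of $(S_G)_d$, where
\[
S_G=S\Big/\sum_{g\in G}(g-1)S
\]
is the space of \emph{coinvariants}, and Theorem~\ref{thm:A} computes the Hilbert series of $S_G$.

The invariants of the polynomial ring itself are described by Dickson's theorem, which we recall in rank $k$. Let $y_1,\dots,y_k$ be variables, let $V_k$ be their span over $\mathbb{F}_q$, and let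
\[
f_k(T)=\prod_{v\in V_k}(T-v)=T^{q^k}+\sum_{j<k}c_{k,j}\,T^{q^j};
\]
that only the powers $T^{q^j}$ occur is Lemma~\ref{lem:fV} below. Dickson's theorem states that $D_k=\mathbb{F}_q[y_1,\dots,y_k]^{\mathrm{GL}_k(\mathbb{F}_q)}$ is the polynomial ring on the algebraically independent elements $c_{k,0},\dots,c_{k,k-1}$, where $\deg c_{k,j}=q^k-q^j$. Thus $\operatorname{Hilb}(D_k,t)=1/k!_{q,t}$. For $k=0$ we put $D_0=\mathbb{F}_q$, $f_0(T)=T$ and $c_{0,0}=1$.

If the order of a finite group is invertible in the ground field, averaging over the group identifies the coinvariants of a representation with its invariants. One would therefore first guess that the series in Theorem~\ref{thm:A} is $1/n!_{q,t}$. For $n=1$ this is so: $S_d^*$ is a line on which $\alpha\in\mathbb{F}_q^\times$ acts by $\alpha^{\pm d}$, the series is $1/(1-t^{q-1})$, and Theorem~\ref{thm:A} writes it as $1+t^{q-1}/(1-t^{q-1})$. For $n\ge2$ the group contains elements of order $p$, averaging is not available, and invariant functionals have to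 be found in another way.

One can still sum over a finite set that $G$ permutes. For $k\ge0$ and $f\in S$ put
\[
\Theta_k(f)=\sum_{A\in\mathbb{F}_q^{\,n\times k}}f(Ay),\qquad y=(y_1,\dots,y_k)^T,
\]
where $f(Ay)$ is obtained from $f$ by substituting the $i$th entry of $Ay$ for $x_i$. A substitution in the $y_j$ permutes the matrices $A$ by right multiplication, so $\Theta_k(f)\in D_k$. A substitution in the $x_i$ permutes them by left multiplication, so $\Theta_k$ factors through $S_G$. The map $\Theta_k$ preserves degrees. For $k=0$ we get $\Theta_0(f)=f(0)$, the invariant functional of degree $0$. For $k=1$ recall that $\sum_{\alpha\in\mathbb{F}_q}\alpha^m$ equals $-1$ if $m$ is a positive multiple of $q-1$ and equals $0$ otherwise (with $0^0=1$). So $\Theta_1(x^a)=(-1)^ny_1^{|a|}$ if every $a_i$ is a positive multiple of $q-1$, and $\Theta_1(x^a)=0$ otherwise. Since $c_{1,0}=-y_1^{q-1}$, the image of $\Theta_1$ is $c_{1,0}^nD_1$, with Hilbert series $t^{n(q-1)}/(1-t^{q-1})$. These are the terms $k=0$ and $k=1$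 of Theorem~\ref{thm:A}.

In particular $S^*$ has a nonzero invariant of degree $n(q-1)$, while the least positive degree of an element of $D_n$ is $q^{n-1}(q-1)$. Since $q^{n-1}>n$ unless $n=1$ or $(n,q)=(2,2)$, the first guess fails in all other cases. (For $(n,q)=(2,2)$ the two series agree, because $(1-t^6)/\bigl((1-t^2)(1-t^3)\bigr)=1+t^2/(1-t)$.) As $\deg c_{k,0}=q^k-1$, the $k$th term in Theorem~\ref{thm:A} is the Hilbert series of the ideal $c_{k,0}^nD_k$, and this suggests the better guess: the maps $\Theta_0,\dots,\Theta_n$ have images $c_{k,0}^nD_k$, are independent, and together detect all coinvariants.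

\begin{theorem}\label{thm:B}
The map $\Theta=(\Theta_k)_{0\le k\le n}$ induces a graded isomorphism
\[
S_G\;\longrightarrow\;\bigoplus_{k=0}^n c_{k,0}^{\,n}D_k .
\]
In particular, $f\in S$ lies in $\sum_{g\in G}(g-1)S$ if and only if $\sum_Af(Ay)=0$ for every $k=0,\dots,n$. Dually, every element of $(S^*)^G$ is uniquely of the form $\sum_k\varphi_{\lambda_k}$ with $\lambda_k$ in the graded dual of $D_k$ and $\varphi_{\lambda_k}(f)=\lambda_k\bigl(c_{k,0}^{-n}\Theta_k(f)\bigr)$.
\end{theorem}

\subsection{Outline of the proof}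
To an invariant functional $\varphi$ we attach the Laurent polynomial obtained by applying $\varphi$ to $\prod_i(X_i-x_i)^{-1}$. Invariance under a transvection becomes the functional equation $F(X,Y,\dots)=F(X+Y,X,\dots)+F(X+Y,Y,\dots)$, a form of the partial fraction identity $\frac1{ab}=\frac1{(a+b)a}+\frac1{(a+b)b}$ (Section~\ref{sec:gen}). The space $\mathcal F_n$ of solutions is filtered by the subspaces $\mathcal F_n^{(k)}$ of solutions in which every variable occurs only with exponents $\le-q^k$. For $k<n$, taking the coefficient of $X_i^{-q^k}$ in $n-k$ of the variables embeds $\mathcal F_n^{(k)}/\mathcal F_n^{(k+1)}$ in $\mathcal F_k^{(k)}$ (Section~\ref{sec:filt}), and an explicit extension formula shows that this embedding is onto (Section~\ref{sec:ext}). It remains to compute $\mathcal F_k^{(k)}$. Extending a solution to arbitrarily many variables turns it into a linear functional on a commutative ring, the functional equation says that a universal series over this ring is the reciprocal of an additive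 polynomial, and so the ring is generated by $k$ elements of degrees $q^k-q^j$ (Section~\ref{sec:diag}). Section~\ref{sec:example} carries out the first steps by hand for $n=2$, $q=2$. The proof of Theorem~\ref{thm:A} does not use Dickson's theorem; the proof of Theorem~\ref{thm:B} does.

\section{Subspace polynomials, binomial coefficients, expansions}\label{sec:prelim}

A \emph{form} is a linear form with coefficients in $\mathbb{F}_q$ in the variables at hand, and $\langle\,\cdot\,\rangle$ denotes a span over $\mathbb{F}_q$. For a finite-dimensional space $V$ of forms put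
\[
f_V(T)=\prod_{v\in V}(T-v),
\]
a monic polynomial in $T$ of degree $|V|$ whose coefficients are polynomials in the variables.

\begin{lemma}\label{lem:fV}
The polynomial $f_V(T)$ involves only the powers $T^{q^j}$, $j\ge0$. Hence $f_V(T+T')=f_V(T)+f_V(T')$ and $f_V(\alpha T)=\alpha f_V(T)$ for $\alpha\in\mathbb{F}_q$.
\end{lemma}

\begin{proof}
The second sentence follows from the first, because $T\mapsto T^{q^j}$ is additive in characteristic $p$ and $\alpha^{q^j}=\alpha$. For the first we induct on $\dim V$, starting from $f_0(T)=T$. If the lemma holds for $V$ and $w\notin V$, then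
\[
f_{V+\mathbb{F}_qw}(T)=\prod_{\alpha\in\mathbb{F}_q}f_V(T-\alpha w)=\prod_{\alpha\in\mathbb{F}_q}\bigl(f_V(T)-\alpha f_V(w)\bigr)=f_V(T)^q-f_V(w)^{q-1}f_V(T),
\]
and the $q$th power of $\sum_ju_jT^{q^j}$ is $\sum_ju_j^qT^{q^{j+1}}$.
\end{proof}

For $m\in\mathbb{Z}$ and $i\ge0$, the integer $\binom mi$ is the coefficient of $z^i$ in the power series $(1+z)^m$.

\begin{lemma}\label{lem:arith}
\begin{enumerate}
\item[(a)] If $m'\in\mathbb{Z}$ and $\nu\ge0$, then $\binom{p^\nu m'}{p^\nu}\equiv m'\pmod p$.
\item[(b)] If $1\le m<q$ and $m\equiv1\pmod{q-1}$, then $m=1$.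
\item[(c)] A power of $p$ that is congruent to $1$ modulo $q-1$ is a power of $q$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Modulo $p$ we have $(1+z)^{p^\nu m'}=(1+z^{p^\nu})^{m'}=1+m'z^{p^\nu}+\cdots$. (b) The number $m-1$ lies between $0$ and $q-2$ and is divisible by $q-1$. (c) Write the power as $q^jp^\epsilon$ with $1\le p^\epsilon<q$; it is congruent to $p^\epsilon$ modulo $q-1$, so $p^\epsilon=1$ by (b).
\end{proof}

For a commutative ring $R$, let $R((X^{-1}))$ be the ring of series $\sum_{i\le i_0}r_iX^i$ with $r_i\in R$. A series whose highest coefficient is $1$ is a unit. For $s\in R$, the series $X^{-1}(1+sX^{-1})^{-1}$ has no terms of degree $\ge0$, so it may be substituted for $X^{-1}$; this defines a ring endomorphism $X\mapsto X+s$ of $R((X^{-1}))$, under which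
\begin{equation}\label{eq:shift}
X^m\longmapsto (X+s)^m=\sum_{i\ge0}\binom mi s^iX^{m-i}\qquad(m\in\mathbb{Z}).
\end{equation}
If $L$ is a field, then $L(X)$ embeds in $L((X^{-1}))$, and the \emph{$X$-degree} of a nonzero rational function, the degree of its numerator minus that of its denominator, is the highest exponent in its expansion. We write $O(X^{-j})$ for a series with all exponents $\le-j$.

\section{Invariant functionals as Laurent polynomials}\label{sec:gen}

A functional $\varphi\in S_d^*$ is determined by its values on monomials. Invariance under a transvection relates these values through binomial coefficients, and we choose a generating function in which the binomial coefficients are absorbed into a partial fraction identity. Put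
\[
F_\varphi(X_1,\dots,X_n)=\sum_{|a|=d}\varphi(x^a)\prod_{i=1}^nX_i^{-a_i-1}.
\]
Since $(X-x)^{-1}=\sum_{a\ge0}x^aX^{-a-1}$, this is the result of applying $\varphi$ to the part of degree $d$ in the $x_i$ of $\prod_i(X_i-x_i)^{-1}$.

\begin{definition}\label{def:F}
For $n\ge1$ and $d\ge0$ let $\mathcal F_{n,d}$ be the space of all $F\in\prod_iX_i^{-1}\cdot\mathbb{F}_q[X_1^{-1},\dots,X_n^{-1}]$ that are homogeneous of degree $-(d+n)$ and satisfy:
\begin{enumerate}
\item[(F1)] $F$ is symmetric;
\item[(F2)] $F(\alpha X_1,X_2,\dots,X_n)=\alpha^{-1}F(X_1,X_2,\dots,X_n)$ for $\alpha\in\mathbb{F}_q^\times$;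
\item[(F3)] if $n\ge2$, then $F(X,Y,Z)=F(X+Y,X,Z)+F(X+Y,Y,Z)$, where $Z=(X_3,\dots,X_n)$.
\end{enumerate}
Put $\mathcal F_n=\bigoplus_d\mathcal F_{n,d}$, and let $\mathcal F_0=\mathcal F_{0,0}=\mathbb{F}_q$. Hilbert series of subspaces of $\mathcal F_n$ are taken with respect to $d$.
\end{definition}

Condition (F3) is an identity in the ring $\mathbb{F}_q[X^{\pm1},Y^{\pm1},(X+Y)^{-1},Z^{\pm1}]$. Condition (F2) says that $X_1^{-m}$ occurs in $F$ only if $\alpha^{-m}=\alpha^{-1}$ for all $\alpha\in\mathbb{F}_q^\times$, that is, only if $m\equiv1\pmod{q-1}$.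

\begin{proposition}\label{prop:gen}
The map $\varphi\mapsto F_\varphi$ is an isomorphism $(S_d^*)^G\to\mathcal F_{n,d}$.
\end{proposition}

\begin{proof}
The map $\varphi\mapsto F_\varphi$ identifies $S_d^*$ with the homogeneous elements of degree $-(d+n)$ in $\prod_iX_i^{-1}\cdot\mathbb{F}_q[X_1^{-1},\dots,X_n^{-1}]$, so we must show that $\varphi$ is invariant if and only if $F=F_\varphi$ satisfies (F1)--(F3). It suffices to test $\varphi(gf)=\varphi(f)$ for $g$ in a generating set of $G$. By Gaussian elimination, $G$ is generated by the diagonal matrices and the elementary transvections $x_j\mapsto x_j+\beta x_i$ ($i\ne j$, $\beta\ne0$, the other variables fixed). Let $n\ge2$ and let $\tau$ be the transvection $x_2\mapsto x_1+x_2$. Conjugating $\tau$ by a permutation gives $x_j\mapsto x_j+x_i$, and conjugating this by the diagonal substitution $x_i\mapsto\beta x_i$ gives $x_j\mapsto x_j+\beta x_i$. So $G$ is generated by the permutations, the diagonal matrices and (if $n\ge2$) $\tau$.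

Invariance under permutations is (F1). Invariance under diagonal matrices means that $\varphi(x^a)=0$ unless every $a_i$ is divisible by $q-1$; in the presence of (F1) this is (F2). Now let $n\ge2$ and assume (F1). We show that (F3) is equivalent to invariance under $\tau$. Put
\[
F'(U,X,Z)=\sum_{|a|=d}\varphi\bigl((x_1+x_2)^{a_1}x_1^{a_2}x_3^{a_3}\cdots x_n^{a_n}\bigr)\,U^{-a_1-1}X^{-a_2-1}X_3^{-a_3-1}\cdots X_n^{-a_n-1}.
\]
The monomial $x_2^{a_1}x_1^{a_2}x_3^{a_3}\cdots$ is sent by $\tau$ to $(x_1+x_2)^{a_1}x_1^{a_2}x_3^{a_3}\cdots$, and by symmetry $\varphi(x_2^{a_1}x_1^{a_2}x_3^{a_3}\cdots)=\varphi(x^a)$. Hence $\varphi$ is $\tau$-invariant if and only if $F'=F$.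

Let $R=\mathbb{F}_q[X^{\pm1},Y^{\pm1},(X+Y)^{-1},Z^{\pm1}]$. In $R[[x_1,\dots,x_n]]$ the elements $X-x_1$, $Y-x_2$ and their sum are units, and
\[
\frac1{(X-x_1)(Y-x_2)}=\frac1{(X+Y)-(x_1+x_2)}\cdot\frac1{X-x_1}+\frac1{(X+Y)-(x_1+x_2)}\cdot\frac1{Y-x_2}.
\]
Multiply by $\prod_{i\ge3}(X_i-x_i)^{-1}$ and apply $\varphi$ to the part of degree $d$. The first term on the right gives $F'(X+Y,X,Z)$. The second gives $F'(X+Y,Y,Z)$ after exchanging $x_1$ and $x_2$, which does not change the values of $\varphi$. Thus, for every symmetric $\varphi$,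
\begin{equation}\label{eq:Fprime}
F(X,Y,Z)=F'(X+Y,X,Z)+F'(X+Y,Y,Z).
\end{equation}
If $F'=F$, this is (F3). Conversely assume (F3) and let $\Delta=F'-F$. Subtracting (F3) from \eqref{eq:Fprime} and using $U=X+Y$ and $X$ as independent variables, we get
\[
\Delta(U,X,Z)=-\Delta(U,U-X,Z).
\]
Regard both sides as rational functions of $X$ over the field $\mathbb{F}_q(U,Z)$. The right side is a polynomial in $(U-X)^{-1}$, so it has no pole at $X=0$. The left side is a polynomial in $X^{-1}$ without constant term, so it has a pole at $X=0$ unless it is zero. Hence $\Delta=0$.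
\end{proof}

\begin{example}\label{ex:Frob}
For every $k\ge0$ the monomial $\prod_{i=1}^nX_i^{-q^k}$ lies in $\mathcal F_{n,\,n(q^k-1)}$. Indeed (F2) holds since $\alpha^{q^k}=\alpha$, and (F3) is $\frac1{ab}=\frac1{(a+b)a}+\frac1{(a+b)b}$ with $a=X^{q^k}$, $b=Y^{q^k}$, $a+b=(X+Y)^{q^k}$. The corresponding invariant is $x_1^{(q^k-1)}\cdots x_n^{(q^k-1)}$, and for $k\le n$ its degree is the exponent in the $k$th numerator of Theorem~\ref{thm:A}. Only the $\mathbb{F}_q$-linearity of $T\mapsto T^{q^k}$ was used; Section~\ref{sec:diag} replaces $T^{q^k}$ by a general $\mathbb{F}_q$-linear polynomial.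
\end{example}

Conditions (F2) and (F3) come from the linear relations $w_0=\alpha X_1$ and $w_0=X+Y$. Invariance under the whole group gives one such identity for every linear relation with coefficients in $\mathbb{F}_q$.

\begin{lemma}\label{lem:rel}
Let $n\ge1$ and $F\in\mathcal F_n$. Let $w_0,\dots,w_n$ be nonzero elements of a field $K\supseteq\mathbb{F}_q$, and let $\alpha_0,\dots,\alpha_n\in\mathbb{F}_q$ satisfy $\sum_i\alpha_iw_i=0$. Then
\[
\sum_{i=0}^n\alpha_i\,F(w_0,\dots,\widehat{w_i},\dots,w_n)=0 .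
\]
\end{lemma}

\begin{proof}
We may assume that $F=F_\varphi$ with $\varphi\in(S_d^*)^G$, by Proposition~\ref{prop:gen}, and that some $\alpha_i$ is nonzero. Since $F$ is symmetric we may renumber and rescale so that $\alpha_0=-1$. Put $x_0=\sum_{i\ge1}\alpha_ix_i\in S_1$. Then $\sum_{i=0}^n\alpha_i(w_i-x_i)=0$ in $K[[x_1,\dots,x_n]]$, and each $w_i-x_i$ is a unit there. Dividing by $\prod_{l=0}^n(w_l-x_l)$ gives
\[
\sum_{i=0}^n\alpha_i\prod_{l\ne i}\frac1{w_l-x_l}=0 .
\]
If $\alpha_i\neq0$, the $n$ forms $x_l$ with $l\in\{0,\dots,n\}\setminus\{i\}$ are a basis of $S_1$, so some $g\in G$ carries $x_1,\dots,x_n$ to them in order. As $\varphi(gf)=\varphi(f)$, applying $\varphi$ to the part of degree $d$ of $\prod_{l\ne i}(w_l-x_l)^{-1}$ gives $F(w_0,\dots,\widehat{w_i},\dots,w_n)$.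
\end{proof}

\section{The case $n=2$, $q=2$}\label{sec:example}

Here (F2) is empty and signs do not matter, so $\mathcal F_2$ consists of the symmetric $F\in X^{-1}Y^{-1}\mathbb{F}_2[X^{-1},Y^{-1}]$ with
\begin{equation}\label{eq:ex}
F(X+Y,Y)-F(X,Y)=F(X+Y,X).
\end{equation}
Theorem~\ref{thm:A} predicts the series $1+\frac{t^2}{1-t}+\frac{t^6}{(1-t^2)(1-t^3)}$. Write $F=\sum_{m\ge1}F_m(Y)X^{-m}$, let $F_{mm}$ be the coefficient of $X^{-m}Y^{-m}$, and expand \eqref{eq:ex} in powers of $X^{-1}$. If all exponents of $F$ are $\le-M$, the right side is $F_{MM}X^{-2M}+O(X^{-2M-1})$: the variable $X$ enters twice, so the order of vanishing at $X=\infty$ doubles. This is the source of all constraints.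

\emph{The term $1$.} Take $M=1$ and compare coefficients of $X^{-2}$. On the left only $F_1(Y)\bigl((X+Y)^{-1}-X^{-1}\bigr)$ contributes, and we get $YF_1(Y)=F_{11}$. So $F_1=F_{11}Y^{-1}$. Since $X^{-1}Y^{-1}\in\mathcal F_{2,0}$, we may subtract $F_{11}X^{-1}Y^{-1}$, and then all exponents are $\le-2$.

\emph{The term $t^2/(1-t)$.} Take $M=2$ and compare coefficients of $X^{-4}$. As $\binom{-3}1$ and $\binom{-2}2$ are odd,
\begin{equation}\label{eq:ex2}
YF_3(Y)+Y^2F_2(Y)=F_{22}.
\end{equation}
This time the leading coefficient $F_2$, a combination of the $Y^{-m}$ with $m\ge2$, is not restricted, and every $Y^{-m}$ occurs. To see this let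
\[
H_m=\frac{X^{-m}}{Y(Y+X)}+\frac{Y^{-m}}{X(X+Y)}=\frac{X^{1-m}+Y^{1-m}}{XY(X+Y)}=\sum_{\substack{a+b=m+2\\ a,b\ge2}}X^{-a}Y^{-b}\qquad(m\ge2);
\]
the last equality holds because the sum times $X+Y$ telescopes to $X^{-m}Y^{-1}+X^{-1}Y^{-m}$. Each of the two summands on the left has a pole along $X+Y=0$, and the poles cancel. With $U=X+Y$ we have $U+X=Y$ and $U+Y=X$, so
\[
H_m(U,X)+H_m(U,Y)=\frac{U^{1-m}+X^{1-m}}{UXY}+\frac{U^{1-m}+Y^{1-m}}{UXY}=H_m(X,Y).
\]
Thus $H_m\in\mathcal F_{2,m}$, and its coefficient of $X^{-2}$ is $Y^{-m}$. After subtracting a combination of the $H_m$ we have $F_2=0$, hence $F_{22}=0$, and then \eqref{eq:ex2} forces $F_3=0$. The exponent $-3$ is skipped: all exponents are now $\le-4$.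

\emph{The last term.} Let $c_0,c_1$ be indeterminates of degrees $3$ and $2$, and let $f_c(T)=T^4+c_1T^2+c_0T$. This polynomial is additive, so $1/\bigl(f_c(X)f_c(Y)\bigr)$ satisfies \eqref{eq:ex} as in Example~\ref{ex:Frob}, and so does the coefficient of each monomial in $c_0,c_1$. From
\[
\frac1{f_c(X)}=X^{-4}+c_1X^{-6}+c_0X^{-7}+c_1^2X^{-8}+\cdots
\]
the coefficients of $1$, $c_1$, $c_0$ are $X^{-4}Y^{-4}$, $X^{-6}Y^{-4}+X^{-4}Y^{-6}$ and $X^{-7}Y^{-4}+X^{-4}Y^{-7}$, with $d=6,8,9$. The prediction is that these coefficients, one for each monomial in $c_0,c_1$, form a basis of the solutions with exponents $\le-4$. For $d=7$, where there is no monomial, the only candidate is $F=X^{-5}Y^{-4}+X^{-4}Y^{-5}=U/(X^5Y^5)$; here $F(U,X)+F(U,Y)=(X^6+Y^6)/(U^5X^5Y^5)$, and $X^6+Y^6\ne U^6$, so $F$ is not a solution. A proof for all $d$ has to make the ring $\mathbb{F}_2[c_0,c_1]$ appear from the functional equation. This is done in Section~\ref{sec:diag}.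

\section{The filtration by pole order}\label{sec:filt}

For $n,k\ge0$ let $\mathcal F_n^{(k)}\subseteq\mathcal F_n$ be the graded subspace of those $F$ in which every variable occurs only with exponents $\le-q^k$. Then
\[
\mathcal F_n=\mathcal F_n^{(0)}\supseteq\mathcal F_n^{(1)}\supseteq\dots\supseteq\mathcal F_n^{(n)} .
\]
For $n\ge k+1$ let
\[
r_k\colon\mathcal F_n^{(k)}\longrightarrow\mathcal F_{n-1}^{(k)}
\]
take the coefficient of $X_1^{-q^k}$, a Laurent polynomial in the remaining $n-1$ variables. This coefficient lies in $\mathcal F_{n-1}$ because, by symmetry, $F$ satisfies (F1)--(F3) in the variables $X_2,\dots,X_n$, and these identities hold for each power of $X_1$ separately. If $F$ has degree $-(d+n)$, then $r_kF$ has degree $-(d+n)+q^k=-\bigl((d-q^k+1)+(n-1)\bigr)$, so $r_k$ lowers $d$ by $q^k-1$.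

The comparison of coefficients in Section~\ref{sec:example} used the shift $X\mapsto X+Y$. In $n$ variables one may shift $X_1$ by any of the $q^{n-1}$ forms in $X_2,\dots,X_n$, and a polynomial of degree less than $q^{n-1}$ that vanishes at all of them is zero. Let $L=\mathbb{F}_q(X_2,\dots,X_n)$. For $F=\sum_{m\ge M}F_mX_1^{-m}$ with $F_m\in L$ and for $j>M$ define
\[
Q_j(T)=\sum_{i=1}^{j-M}\binom{-(j-i)}{i}F_{j-i}\,T^i\in L[T].
\]
By \eqref{eq:shift}, $Q_j(s)$ is the coefficient of $X_1^{-j}$ in $F(X_1+s,X_2,\dots,X_n)-F(X_1,X_2,\dots,X_n)$ for every $s\in L$. The polynomial $Q_j$ has degree at most $j-M$, and its coefficient of $T^{j-M}$ is $\binom{-M}{j-M}F_M$.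

\begin{lemma}\label{lem:Q}
Let $n\ge2$ and $M\ge1$, and let $F\in\mathcal F_n$ have all exponents $\le-M$. Let $F_{MM}$ be the coefficient of $X_1^{-M}X_2^{-M}$ in $F$, a symmetric Laurent polynomial in $n-2$ variables. Then for every $s=\sum_{l\ge2}\alpha_lX_l$ with $\alpha_l\in\mathbb{F}_q$,
\[
Q_j(s)=0\quad(M<j<2M),\qquad Q_{2M}(s)=-\sum_{l\ge2}\alpha_l\,F_{MM}(X_2,\dots,\widehat{X_l},\dots,X_n).
\]
\end{lemma}

\begin{proof}
Apply Lemma~\ref{lem:rel} to $w_0=X_1+s$, $w_i=X_i$ and the relation $-w_0+w_1+\sum_{l\ge2}\alpha_lw_l=0$: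
\[
F(X_1+s,X_2,\dots,X_n)-F(X_1,X_2,\dots,X_n)=-\sum_{l\ge2}\alpha_l\,F(X_1+s,X_1,X_2,\dots,\widehat{X_l},\dots,X_n).
\]
In $L((X_1^{-1}))$ we have $(X_1+s)^{-m}X_1^{-m'}=X_1^{-m-m'}+O(X_1^{-m-m'-1})$, and only $m,m'\ge M$ occur. So the $l$th Laurent polynomial on the right is $F_{MM}(X_2,\dots,\widehat{X_l},\dots,X_n)X_1^{-2M}+O(X_1^{-2M-1})$.
\end{proof}

The first consequence is that the leading exponent skips from $-q^k$ to $-q^{k+1}$ or beyond, as it skipped $-3$ in the example.

\begin{lemma}\label{lem:gap}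
For $0\le k<n$ the kernel of $r_k\colon\mathcal F_n^{(k)}\to\mathcal F_{n-1}^{(k)}$ is $\mathcal F_n^{(k+1)}$.
\end{lemma}

\begin{proof}
Elements of $\mathcal F_n^{(k+1)}$ do not contain $X_1^{-q^k}$, so they lie in the kernel. Let $F\ne0$ lie in the kernel and let $-M$ be the largest exponent of $X_1$ in $F$. Then $F_M\ne0$ and $M>q^k$, and by symmetry all exponents of all variables are $\le-M$. Suppose that $M<q^{k+1}$. By (F2), $M\equiv1\pmod{q-1}$. Write $M=p^\nu M'$ with $p\nmid M'$.

If $p^\nu\ge q^k$, then $M=q^km$ with $1<m<q$ and $m\equiv M\equiv1\pmod{q-1}$, contrary to Lemma~\ref{lem:arith}(b). So $p^\nu<q^k$. This forces $k\ge1$, hence $n\ge2$, and it gives $p^\nu<M$. The first binomial coefficient $\binom{-M}{i}$, $i\ge1$, that survives modulo $p$ is the one with $i=p^\nu$, so we take $j=M+p^\nu$, which satisfies $M<j<2M$. By Lemma~\ref{lem:Q}, $Q_j$ vanishes at the $q^{n-1}$ elements of $\langle X_2,\dots,X_n\rangle\subset L$. Its degree is at most $p^\nu<q^k\le q^{n-1}$, where $k<n$ is used. So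 $Q_j=0$. Its coefficient of $T^{p^\nu}$ is $\binom{-M}{p^\nu}F_M=-M'F_M$ by Lemma~\ref{lem:arith}(a), and $M'\ne0$ in $\mathbb{F}_p$. Hence $F_M=0$, a contradiction. Therefore $M\ge q^{k+1}$.
\end{proof}

The second consequence is that $r_k$ can be iterated until $k$ variables remain without losing more information.

\begin{lemma}\label{lem:iter}
\begin{enumerate}
\item[(a)] If $n\ge k+2$, $F\in\mathcal F_n^{(k)}$ and $r_k^2F=0$, then $r_kF=0$.
\item[(b)] If $n\ge k+1$, the kernel of $r_k^{\,n-k}\colon\mathcal F_n^{(k)}\to\mathcal F_k^{(k)}$ equals the kernel of $r_k$, namely $\mathcal F_n^{(k+1)}$.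
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $M=q^k$, so that $F_M=r_kF$ and $F_{MM}=r_k^2F=0$. By Lemma~\ref{lem:Q}, $Q_{2M}$ vanishes at the $q^{n-1}$ elements of $\langle X_2,\dots,X_n\rangle$. Its degree is at most $M=q^k<q^{n-1}$, where $n\ge k+2$ is used. So $Q_{2M}=0$. Its coefficient of $T^M$ is $\binom{-M}MF_M=-F_M$ by Lemma~\ref{lem:arith}(a). Hence $F_M=0$.

(b) Let $r_kF\ne0$. We show by induction that $r_k^{\,j}F\ne0$ for $1\le j\le n-k$. If $r_k^{\,j}F\ne0$ and $j\le n-k-1$, then $r_k^{\,j-1}F$ lies in $\mathcal F_{n-j+1}^{(k)}$ with $n-j+1\ge k+2$, and (a) applied to it gives $r_k^{\,j+1}F\ne0$. So the two kernels agree, and Lemma~\ref{lem:gap} identifies them.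
\end{proof}

\begin{remark}
Both bounds on $n$ are needed. For $q=2$, $n=k=1$, the element $X^{-3}\in\mathcal F_1^{(1)}$ does not contain $X^{-2}$ and does not lie in $\mathcal F_1^{(2)}$; this is why the filtration stops at $\mathcal F_n^{(n)}$. For $q=2$, $k=1$, $n=2$, the element $H_3=X^{-2}Y^{-3}+X^{-3}Y^{-2}$ has $F_{22}=0$ but $F_2\ne0$; this is why $r_k$ is iterated only until $k$ variables remain.
\end{remark}

\section{Extension to more variables}\label{sec:ext}

We now show that $r_k^{\,n-k}\colon\mathcal F_n^{(k)}\to\mathcal F_k^{(k)}$ is onto. Given $F\in\mathcal F_k^{(k)}$, we look first for a solution in $k+1$ variables that begins with $F(X_2,\dots,X_{k+1})X_1^{-q^k}$. By Lemma~\ref{lem:Q} such a solution is almost unchanged by the shifts $X_1\mapsto X_1+s$, $s\in V=\langle X_2,\dots,X_{k+1}\rangle$. The function $F(X_2,\dots,X_{k+1})/f_V(X_1)$ has the required leading term and is exactly unchanged by these shifts. It is not symmetric, and it has poles along the hyperplanes $X_1=v$. Symmetrizing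 repairs both defects, as it did for $H_m$. For a set $I$ of indices, $X_I$ denotes the family $(X_i)_{i\in I}$, and $f_I=f_{\langle X_I\rangle}$.

\begin{proposition}\label{prop:ext}
Let $k\ge0$ and let $F\in\mathcal F_k^{(k)}$ be homogeneous. For $n\ge k$ put
\[
F^{[n]}(X_1,\dots,X_n)=\sum_{\substack{I\subseteq\{1,\dots,n\}\\ |I|=k}}F(X_I)\prod_{l\notin I}\frac1{f_I(X_l)} .
\]
Then $F^{[k]}=F$, the function $F^{[n]}$ lies in $\mathcal F_n^{(k)}$ and is homogeneous of degree $\deg F-(n-k)q^k$, and $r_kF^{[n]}=F^{[n-1]}$ for $n>k$.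
\end{proposition}

\begin{proof}
For $n=k$ the sum has the single term $F$. Let $n>k$. Each $f_I(X_l)$ with $l\notin I$ is a product of $q^k$ nonzero forms, so $F^{[n]}$ is a symmetric rational function, homogeneous of the stated degree, whose denominator is a product of forms.

\emph{Step 1: $F^{[n]}$ is a Laurent polynomial.} By unique factorization it suffices to show that no form $h=\sum_l\alpha_lX_l$ whose support $\Gamma=\{l:\alpha_l\ne0\}$ has at least two elements divides the reduced denominator. Fix such an $h$. Let $\mathcal O$ be the ring of rational functions whose denominator is prime to $h$, and write $\equiv$ for equality in the field $\mathcal O/h\mathcal O$. We show that $hF^{[n]}\in\mathcal O$ and $hF^{[n]}\equiv0$; then $F^{[n]}\in\mathcal O$.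

No $X_i$ is proportional to $h$, so $F(X_I)\in\mathcal O$. The term of $I$ can therefore fail to lie in $\mathcal O$ only if some factor $X_l-v$ with $l\notin I$ and $v\in\langle X_I\rangle$ is proportional to $h$. Comparing supports, this happens exactly when $\Gamma\setminus I$ is a single index $l$, and then the factor is unique: $X_l-v=h/\alpha_l$. So $h$ times any term lies in $\mathcal O$, and it is $\equiv0$ unless $|\Gamma\setminus I|=1$. The sets $I$ with $|\Gamma\setminus I|=1$ correspond to the pairs $(J,l)$ with $|J|=k+1$, $J\supseteq\Gamma$, $l\in\Gamma$, through $I=J\setminus\{l\}$.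

Fix such a pair. Let $\overline V_J$ be the image of $\langle X_J\rangle$ modulo $h$. It has dimension $k$ since $h\in\langle X_J\rangle$, and $\langle X_I\rangle$ maps isomorphically onto it since $h\notin\langle X_I\rangle$. As $X_l\equiv v$,
\[
\frac{\alpha_lf_I(X_l)}{h}=\prod_{v'\in\langle X_I\rangle,\ v'\ne v}(X_l-v')\equiv\prod_{w\in\overline V_J\setminus\{0\}}w=:\Pi_J\not\equiv0 .
\]
For $l'\notin J$ we have $f_I(X_{l'})\equiv\prod_{w\in\overline V_J}(X_{l'}-w)=:\Pi_{J,l'}$, and $\Pi_{J,l'}\not\equiv0$ because $X_{l'}\notin\langle X_J\rangle$ and $h\in\langle X_J\rangle$. The elements $\Pi_J$ and $\Pi_{J,l'}$ do not depend on $l$. Therefore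
\[
hF^{[n]}\equiv\sum_{J}\Bigl(\sum_{l\in\Gamma}\alpha_lF(X_{J\setminus\{l\}})\Bigr)\Pi_J^{-1}\prod_{l'\notin J}\Pi_{J,l'}^{-1}.
\]
If a set $J$ occurs, then $k+1\ge|\Gamma|\ge2$, so $k\ge1$. The images of the $k+1$ variables $X_i$, $i\in J$, in the field $\mathcal O/h\mathcal O$ are nonzero and satisfy $\sum_{i\in J}\alpha_iX_i\equiv0$. By Lemma~\ref{lem:rel} the inner sum is $\equiv0$.

\emph{Step 2: exponents and leading coefficient.} Consider $X_1$-degrees. Suppose $1\in I$. Then $F(X_I)$ has $X_1$-degree at most $-q^k$; here the hypothesis $F\in\mathcal F_k^{(k)}$ is used. For $l\notin I$, exactly $q^k-q^{k-1}>0$ of the forms $v\in\langle X_I\rangle$ involve $X_1$, so $f_I(X_l)$ has positive $X_1$-degree. As $n>k$, there is such an $l$, and the term of $I$ has $X_1$-degree less than $-q^k$. Suppose $1\notin I$. Then $1/f_I(X_1)=X_1^{-q^k}+O(X_1^{-q^k-1})$, and the other factors do not involve $X_1$. Summing over $I\subseteq\{2,\dots,n\}$, we find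
\[
F^{[n]}=F^{[n-1]}(X_2,\dots,X_n)\,X_1^{-q^k}+O(X_1^{-q^k-1}).
\]
So all exponents of $X_1$ in the Laurent polynomial $F^{[n]}$ are $\le-q^k$, the same holds for every variable by symmetry, and the coefficient of $X_1^{-q^k}$ is $F^{[n-1]}$.

\emph{Step 3: \textup{(F2)}.} Replace $X_1$ by $\alpha X_1$. The spans $\langle X_I\rangle$ do not change. If $1\in I$, the factor $F(X_I)$ is multiplied by $\alpha^{-1}$; if $1\notin I$, the factor $1/f_I(X_1)$ is multiplied by $\alpha^{-1}$, by Lemma~\ref{lem:fV}.

\emph{Step 4: \textup{(F3)}.} Let $n\ge2$, $U=X_1+X_2$, $Z=(X_3,\dots,X_n)$. We evaluate $F^{[n]}$ at the lists $(X_1,X_2,Z)$, $(U,X_1,Z)$, $(U,X_2,Z)$. Each list consists of independent forms, so the defining formula applies with the spans of the chosen forms. Group the terms by the family $W$ of chosen variables that belong to $Z$; it has $k$, $k-1$ or $k-2$ members. We show for each $W$ that the contribution of the first list is the sum of the contributions of the other two.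

Let $|W|=k$. With $a=f_{\langle W\rangle}(X_1)$ and $b=f_{\langle W\rangle}(X_2)$ we have $f_{\langle W\rangle}(U)=a+b$. The three contributions are $F(W)\prod_{z\in Z\setminus W}f_{\langle W\rangle}(z)^{-1}$ times $\frac1{ab}$, $\frac1{(a+b)a}$, $\frac1{(a+b)b}$, and $\frac1{ab}=\frac1{(a+b)a}+\frac1{(a+b)b}$.

Let $|W|=k-2$. Both initial entries of the list are chosen, and $\langle X_1,X_2,W\rangle=\langle U,X_1,W\rangle=\langle U,X_2,W\rangle$. So the factors for $z\in Z\setminus W$ are the same for the three lists, and what remains is (F3) for $F$.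

Let $|W|=k-1$. One of the two initial entries is chosen. For $v\in\{X_1,X_2,U\}$ write $f^v=f_{\langle v,W\rangle}$ and $\gamma_v=F(v,W)\prod_{z\in Z\setminus W}f^v(z)^{-1}$. The three contributions are
\[
\frac{\gamma_{X_1}}{f^{X_1}(X_2)}+\frac{\gamma_{X_2}}{f^{X_2}(X_1)},\qquad
\frac{\gamma_U}{f^U(X_1)}+\frac{\gamma_{X_1}}{f^{X_1}(U)},\qquad
\frac{\gamma_U}{f^U(X_2)}+\frac{\gamma_{X_2}}{f^{X_2}(U)} .
\]
Since $f^v$ is additive and $f^v(v)=0$, we have $f^{X_1}(U)=f^{X_1}(X_2)$, $f^{X_2}(U)=f^{X_2}(X_1)$ and $f^U(X_2)=-f^U(X_1)$. In the sum of the last two contributions the terms with $\gamma_U$ cancel, and the other terms give the first contribution.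
\end{proof}

\section{The spaces $\mathcal F_k^{(k)}$}\label{sec:diag}

\subsection{Solutions from additive polynomials}
Fix $k\ge0$. Let $C=\mathbb{F}_q[c_0,\dots,c_{k-1}]$ be a polynomial ring graded by $\deg c_j=q^k-q^j>0$, with components $C_e$, and let
\[
f_c(T)=T^{q^k}+\sum_{j<k}c_jT^{q^j}
\]
be the general monic $\mathbb{F}_q$-linear polynomial of degree $q^k$. Its reciprocal is
\begin{equation}\label{eq:recip}
\frac1{f_c(X)}=X^{-q^k}\sum_{i\ge0}(-u)^i,\qquad u=\sum_{j<k}c_jX^{-(q^k-q^j)} .
\end{equation}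
In $u$ each $c_j$ is multiplied by $X^{-\deg c_j}$, so the coefficient of $X^{-q^k-e}$ in $1/f_c(X)$ lies in $C_e$. The coefficient of $X^{-q^k}$ is $1$, and
\begin{equation}\label{eq:cj}
\text{the coefficient of $X^{-2q^k+q^j}$ in $1/f_c(X)$ is $-c_j$}\qquad(0\le j<k).
\end{equation}
Indeed this coefficient lies in $C_{q^k-q^j}$, and a product of two or more of the $c_i$ has degree at least $2(q^k-q^{k-1})\ge q^k>q^k-q^j$; so only the term $-u$ in \eqref{eq:recip} contributes.

Let $\lambda\in\operatorname{Hom}(C_e,\mathbb{F}_q)$, extended by zero to the other components of $C$. For $n\ge k$ apply $\lambda$ to each coefficient of a product of reciprocals: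
\[
F_{\lambda,n}=\lambda\Bigl(\prod_{l=1}^n\frac1{f_c(X_l)}\Bigr).
\]

\begin{lemma}\label{lem:Flam}
$F_{\lambda,n}$ lies in $\mathcal F_n^{(k)}$ and is homogeneous of degree $-(e+nq^k)$, that is, $d=e+n(q^k-1)$. Moreover $r_kF_{\lambda,n}=F_{\lambda,n-1}$ for $n>k$.
\end{lemma}

\begin{proof}
The coefficient of $\prod_lX_l^{-m_l}$ in the product vanishes unless all $m_l\ge q^k$, and it lies in $C_{e'}$ with $e'=\sum_lm_l-nq^k$. So $\lambda$ leaves finitely many terms, all of degree $-(e+nq^k)$ and with exponents $\le-q^k$. Symmetry is built in, and (F2) follows from $f_c(\alpha X)=\alpha f_c(X)$. For (F3) let $R=\mathbb{F}_q[X^{\pm1},Y^{\pm1},(X+Y)^{-1},Z^{\pm1}]$. If $w$ is a unit of $R$, then $f_c(w)$ is a unit of $R[[c_0,\dots,c_{k-1}]]$, its constant term being $w^{q^k}$, and its inverse is given by \eqref{eq:recip} with $X=w$. Put $a=f_c(X)$ and $b=f_c(Y)$, so that $a+b=f_c(X+Y)$. Multiply $\frac1{ab}=\frac1{(a+b)a}+\frac1{(a+b)b}$ by $\prod_{l\ge3}f_c(X_l)^{-1}$ and apply $\lambda$ to the part of degree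 $e$ in the $c_j$; the result is (F3). The last claim holds because the coefficient of $X_1^{-q^k}$ in $1/f_c(X_1)$ is $1$.
\end{proof}

\begin{proposition}\label{prop:diag}
For all $k,e\ge0$, the map $\lambda\mapsto F_{\lambda,k}$ is an isomorphism from $\operatorname{Hom}(C_e,\mathbb{F}_q)$ onto the part of $\mathcal F_k^{(k)}$ of degree $-(e+kq^k)$. Hence
\[
\operatorname{Hilb}\bigl(\mathcal F_k^{(k)},t\bigr)=\frac{t^{k(q^k-1)}}{k!_{q,t}} .
\]
\end{proposition}

For $k=0$ we have $C=\mathbb{F}_q=\mathcal F_0$ and $F_{\lambda,0}=\lambda(1)$, so there is nothing to prove. For $k=1$ the statement can be read off directly: $\mathcal F_1^{(1)}$ has the basis $X^{-q-i(q-1)}$, $i\ge0$, and $1/(X^q+c_0X)=\sum_i(-c_0)^iX^{-q-i(q-1)}$. The Hilbert series follows from the first statement: an element of $\mathcal F_k^{(k)}$ has all exponents $\le-q^k$, so only the degrees $-(e+kq^k)$ with $e\ge0$ occur, they correspond to $d=e+k(q^k-1)$, and $\operatorname{Hilb}(C,t)=\prod_{j<k}(1-t^{q^k-q^j})^{-1}=1/k!_{q,t}$. In the rest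 of this section $k\ge1$, and we prove the first statement.

\subsection{Coherent families and injectivity}
In $k$ variables one sees only products of $k$ coefficients of $1/f_c$, and it is not apparent that these determine $\lambda$. With arbitrarily many variables, \eqref{eq:cj} exhibits every monomial in the $c_j$ as a coefficient. Call $(G_n)_{n\ge k}$ a \emph{coherent family} if $G_n\in\mathcal F_n^{(k)}$ and $r_kG_{n+1}=G_n$ for all $n\ge k$. The families $(F^{[n]})$ of Proposition~\ref{prop:ext} and $(F_{\lambda,n})$ of Lemma~\ref{lem:Flam} are coherent.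

\begin{lemma}\label{lem:coh}
A coherent family with $G_k=0$ is zero.
\end{lemma}

\begin{proof}
For $n\ge k$ we have $r_k^{\,n+1-k}G_{n+1}=G_k=0$, so $G_n=r_kG_{n+1}=0$ by Lemma~\ref{lem:iter}(b).
\end{proof}

Suppose $F_{\lambda,k}=0$. Then $F_{\lambda,n}=0$ for all $n\ge k$ by Lemma~\ref{lem:coh}. Given a monomial $c_{j_1}\cdots c_{j_w}$, choose $n\ge\max(k,w)$. By \eqref{eq:cj}, the coefficient of $\prod_{i\le w}X_i^{-2q^k+q^{j_i}}\prod_{w<i\le n}X_i^{-q^k}$ in $F_{\lambda,n}$ is $(-1)^w\lambda(c_{j_1}\cdots c_{j_w})$. Hence $\lambda=0$, and the map in Proposition~\ref{prop:diag} is injective.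

\subsection{A coherent family as a functional on a ring}
Let $F\in\mathcal F_k^{(k)}$ be homogeneous of degree $-(e+kq^k)$. We must find $\lambda$ with $F=F_{\lambda,k}$. The difficulty is that $F$ is not given as a product of one-variable series. We therefore introduce a universal series $E(X)$ with indeterminate coefficients, write the whole family $(F^{[n]})$ as a linear functional applied to $\prod_lE(X_l)$, and determine the relations among the coefficients of $E$ that the functional respects.

Let $\mathcal A=\mathbb{F}_q[a_m:m\ge q^k]$ be a polynomial ring, and define a linear map $\Psi\colon\mathcal A\to\mathbb{F}_q$ on monomials by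
\[
\Psi(a_{m_1}\cdots a_{m_w})=\text{coefficient of }\prod_{i\le w}X_i^{-m_i}\prod_{w<i\le n}X_i^{-q^k}\text{ in }F^{[n]},\qquad n\ge\max(k,w).
\]
The right side does not depend on the order of the $m_i$, by symmetry. It does not depend on $n$, because by symmetry and coherence the coefficient of $X_{n+1}^{-q^k}$ in $F^{[n+1]}$ is $F^{[n]}(X_1,\dots,X_n)$. The map $\Psi$ is linear but in general not multiplicative. Put
\[
E(X)=\sum_{m\ge q^k}a_mX^{-m}\in\mathcal A((X^{-1})),
\]
and let $E(X+Y)=\sum_ma_m\sum_{i\ge0}\binom{-m}iY^iX^{-m-i}\in\mathcal A[Y]((X^{-1}))$ be its image under the shift \eqref{eq:shift}. Taking $w=n=k$ in the definition of $\Psi$ gives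
\begin{equation}\label{eq:FPsi}
F=\Psi\Bigl(\prod_{l=1}^kE(X_l)\Bigr),
\end{equation}
with $\Psi$ applied to each coefficient. The series $E(X)$, $E(Y)$, $E(X+Y)$ all lie in the ring $\mathcal A((Y^{-1}))((X^{-1}))$, whose elements have coefficients in $\mathcal A$ at the monomials $X^iY^j$. Let $\mathfrak a\subseteq\mathcal A$ be the ideal generated by
\begin{enumerate}
\item[(i)] $a_{q^k}-1$;
\item[(ii)] the $a_m$ with $m\not\equiv1\pmod{q-1}$;
\item[(iii)] all coefficients of $E(X)E(Y)-E(X+Y)E(X)-E(X+Y)E(Y)$.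
\end{enumerate}

\begin{lemma}\label{lem:Psi}
$\Psi(\mathfrak a)=0$.
\end{lemma}

\begin{proof}
The ideal is spanned by the products $gu$ of a generator $g$ and a monomial $u=a_{m_1}\cdots a_{m_w}$. Since $w$ is arbitrary, we need $F^{[n]}$ for arbitrarily large $n$; this is where Proposition~\ref{prop:ext} is essential. For (i), $\Psi(a_{q^k}u)$ and $\Psi(u)$ are the same coefficient of $F^{[n]}$ for $n\ge\max(k,w+1)$. For (ii), $\Psi(a_mu)=0$ by (F2) for $F^{[n]}$. For (iii) take $n\ge\max(k,w+2)$ and call the variables $X,Y,Z_1,\dots,Z_{n-2}$. Let $\Phi(X,Y)$ be the coefficient of $\prod_{i\le w}Z_i^{-m_i}\prod_{i>w}Z_i^{-q^k}$ in $F^{[n]}(X,Y,Z)$. By the definition of $\Psi$,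
\[
\Phi(X,Y)=\sum_{m,m'\ge q^k}\Psi(a_ma_{m'}u)\,X^{-m}Y^{-m'},
\]
a finite sum, and (F3) for $F^{[n]}$ gives $\Phi(X,Y)=\Phi(X+Y,X)+\Phi(X+Y,Y)$. Map this identity to $\mathbb{F}_q((Y^{-1}))((X^{-1}))$ by expanding $(X+Y)^{-m}$ as in \eqref{eq:shift}. The coefficient of $X^{-j}Y^{r}$ in $\Phi(X+Y,Y)$ is $\sum\binom{-m}i\Psi(a_ma_{m'}u)$, summed over $m+i=j$ and $i-m'=r$, and this is $\Psi(g_2u)$, where $g_2=\sum\binom{-m}{i}a_ma_{m'}$ is the coefficient of $X^{-j}Y^r$ in $E(X+Y)E(Y)$. In $\Phi(X+Y,X)$ the same sum runs over $i=r$ and $m+i+m'=j$, matching $E(X+Y)E(X)$, and in $\Phi(X,Y)$ it reduces to $m=j$, $m'=-r$, matching $E(X)E(Y)$. So the coefficient of $X^{-j}Y^r$ in the identity for $\Phi$ says $\Psi(gu)=0$ for the corresponding generator $g$ in (iii).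
\end{proof}

Thus $\Psi$ induces a linear map $\overline\Psi$ on the ring $\mathcal B=\mathcal A/\mathfrak a$. Over $\mathcal B$ the series $E$ itself satisfies the functional equation, and taking reciprocals turns it into additivity. We keep the letter $E$ for the image of $E$ over $\mathcal B$.

\begin{lemma}\label{lem:B}
There is an $\mathbb{F}_q$-algebra homomorphism $\pi\colon C\to\mathcal B$ that carries $1/f_c(X)$ to $E(X)$ coefficientwise.
\end{lemma}

\begin{proof}
By (i), $E(X)=X^{-q^k}+O(X^{-q^k-1})$ is a unit of $\mathcal B((X^{-1}))$. Let $P(X)=1/E(X)=\sum_{i\le q^k}P_iX^i$, where $P_{q^k}=1$. We show that $P_i=0$ unless $i$ is a power of $q$.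

The shift $X\mapsto X+Y$ is a ring homomorphism, so $P(X+Y)E(X+Y)=1$. By (iii), $E(X)E(Y)=E(X+Y)\bigl(E(X)+E(Y)\bigr)$ in $\mathcal B((Y^{-1}))((X^{-1}))$. Multiplying by $P(X)P(Y)P(X+Y)$ gives
\[
P(X+Y)=P(X)+P(Y).
\]
Compare the coefficients of $X^0$, which are elements of $\mathcal B((Y^{-1}))$. By \eqref{eq:shift}, $(X+Y)^i$ contributes $Y^i$ if $i\ge0$ and nothing if $i<0$. Hence
\[
\sum_{0\le i\le q^k}P_iY^i=P_0+\sum_{i\le q^k}P_iY^i .
\]
The coefficients of $Y^i$ with $i<0$ give $P_i=0$, and the coefficients of $Y^0$ give $P_0=2P_0$, so $P_0=0$. Thus $P$ is an additive polynomial, and the coefficient of $X^{i-j}Y^j$ gives $\binom ijP_i=0$ for $0<j<i$. If $i\ge1$ is not a power of $p$, write $i=p^\nu m$ with $p\nmid m$ and $m\ge2$. Then $0<p^\nu<i$, and $\binom i{p^\nu}\equiv m\pmod p$ by Lemma~\ref{lem:arith}(a), which is invertible in the $\mathbb{F}_p$-algebra $\mathcal B$. So $P_i=0$.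

By (ii), $XE(X)$ lies in the subring $\mathcal B((X^{-(q-1)}))$, and it is a unit there because its highest term is $X^{1-q^k}$ with coefficient $1$. So its inverse $X^{-1}P(X)$ lies in this subring, that is, $P_i=0$ unless $i\equiv1\pmod{q-1}$. By Lemma~\ref{lem:arith}(c) only the $P_{q^j}$ remain, and $P(X)=X^{q^k}+\sum_{j<k}P_{q^j}X^{q^j}$. The homomorphism $\pi$ with $\pi(c_j)=P_{q^j}$ carries $f_c(X)$ to $P(X)$, hence $1/f_c(X)$ to $1/P(X)=E(X)$.
\end{proof}

\begin{proof}[End of the proof of Proposition~\ref{prop:diag}]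
The map is well defined by Lemma~\ref{lem:Flam}, and injectivity was shown after Lemma~\ref{lem:coh}. For surjectivity let $F$ be as above and let $\mu=\overline\Psi\circ\pi\colon C\to\mathbb{F}_q$, a linear map. By \eqref{eq:FPsi} and Lemmas~\ref{lem:Psi} and~\ref{lem:B}, the coefficient of $\prod_{l\le k}X_l^{-m_l}$ in $F$ is $\mu$ applied to the coefficient of the same monomial in $\prod_{l\le k}1/f_c(X_l)$, which lies in $C_{e'}$ with $e'=\sum_lm_l-kq^k$. Let $\lambda$ be the restriction of $\mu$ to $C_e$. For $e'=e$ the coefficients of $F$ and $F_{\lambda,k}$ agree, and for $e'\ne e$ both vanish by homogeneity. So $F=F_{\lambda,k}$.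
\end{proof}

\section{Proofs of the main theorems}\label{sec:main}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
By Proposition~\ref{prop:gen} the left side is $\operatorname{Hilb}(\mathcal F_n,t)$. For $k<n$ the map $r_k^{\,n-k}\colon\mathcal F_n^{(k)}\to\mathcal F_k^{(k)}$ has kernel $\mathcal F_n^{(k+1)}$ by Lemma~\ref{lem:iter}(b), it is surjective because $r_k^{\,n-k}F^{[n]}=F$ by Proposition~\ref{prop:ext}, and it lowers $d$ by $(n-k)(q^k-1)$. The last member of the filtration $\mathcal F_n=\mathcal F_n^{(0)}\supseteq\dots\supseteq\mathcal F_n^{(n)}$ is the case $k=n$ of Proposition~\ref{prop:diag}. Adding up the Hilbert series of the successive quotients,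
\[
\operatorname{Hilb}(\mathcal F_n,t)=\sum_{k=0}^nt^{(n-k)(q^k-1)}\operatorname{Hilb}\bigl(\mathcal F_k^{(k)},t\bigr)=\sum_{k=0}^n\frac{t^{(n-k)(q^k-1)}\,t^{k(q^k-1)}}{k!_{q,t}}=\sum_{k=0}^n\frac{t^{n(q^k-1)}}{k!_{q,t}}.\qedhere
\]
\end{proof}

The link between the sums $\Theta_k$ and the reciprocals of additive polynomials is the logarithmic derivative of $f_k$.

\begin{proof}[Proof of Theorem~\ref{thm:B}]
Fix $k$ with $0\le k\le n$. In characteristic $p$ the derivative of $f_k$ is the constant $c_{k,0}=\prod_{v\in V_k\setminus\{0\}}(-v)\ne0$. Therefore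
\[
\sum_{m\ge0}\Bigl(\sum_{v\in V_k}v^m\Bigr)X^{-m-1}=\sum_{v\in V_k}\frac1{X-v}=\frac{f_k'(X)}{f_k(X)}=\frac{c_{k,0}}{f_k(X)},
\]
with $0^0=1$. As $A$ runs over $\mathbb{F}_q^{\,n\times k}$, the $n$ entries of $Ay$ run independently over $V_k$, so
\begin{equation}\label{eq:Theta}
\Theta_k(x^a)=\prod_{i=1}^n\sum_{v\in V_k}v^{a_i}=c_{k,0}^{\,n}\cdot\Bigl(\text{coefficient of }\prod_iX_i^{-a_i-1}\text{ in }\prod_{i=1}^n\frac1{f_k(X_i)}\Bigr).
\end{equation}
The coefficients of $1/f_k(X)$ are polynomials in the $c_{k,j}$, so $\Theta_k(S)\subseteq c_{k,0}^{\,n}D_k$. Since $D_k$ is a domain, $\theta_k=c_{k,0}^{-n}\Theta_k\colon S_G\to D_k$ is well defined, and it lowers degrees by $n(q^k-1)$. We must show that for each $d$ the map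
\[
\theta=(\theta_k)_k\colon (S_G)_d\longrightarrow\bigoplus_{k=0}^n(D_k)_{d-n(q^k-1)}
\]
is bijective. Both sides are finite-dimensional, so it is equivalent to show that the transpose $(\lambda_k)_k\mapsto\sum_k\lambda_k\circ\theta_k=\sum_k\varphi_{\lambda_k}$, with values in $((S_G)_d)^*=(S_d^*)^G$, is bijective; this is also the dual statement in the theorem.

By Dickson's theorem, $c_j\mapsto c_{k,j}$ is a graded isomorphism from the ring $C$ of Section~\ref{sec:diag} (for this $k$) onto $D_k$, and it carries $f_c$ to $f_k$. With this identification, \eqref{eq:Theta} says that the generating function of $\varphi_{\lambda_k}$ is $F_{\lambda_k,n}$. Let $D_k^\vee$ be the graded dual of $D_k$. By Proposition~\ref{prop:gen} it remains to show that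
\[
\bigoplus_{j=k}^nD_j^\vee\longrightarrow\mathcal F_n^{(k)},\qquad(\lambda_j)_j\longmapsto\sum_{j=k}^nF_{\lambda_j,n},
\]
is bijective for $k=0$; here $F_{\lambda,n}$ is extended linearly to inhomogeneous $\lambda$, and the sum lies in $\mathcal F_n^{(k)}$ because $F_{\lambda_j,n}\in\mathcal F_n^{(j)}$. We use descending induction on $k$. The case $k=n$ is Proposition~\ref{prop:diag}. Let $k<n$ and assume the claim for $k+1$. The map $r_k^{\,n-k}$ has kernel $\mathcal F_n^{(k+1)}$ and sends $F_{\lambda_k,n}$ to $F_{\lambda_k,k}$, by Lemmas~\ref{lem:iter}(b) and~\ref{lem:Flam}. If $\sum_{j\ge k}F_{\lambda_j,n}=0$, applying $r_k^{\,n-k}$ gives $F_{\lambda_k,k}=0$, so $\lambda_k=0$ by Proposition~\ref{prop:diag}, and the other $\lambda_j$ vanish by induction. If $F\in\mathcal F_n^{(k)}$, Proposition~\ref{prop:diag} gives $\lambda_k$ with $F_{\lambda_k,k}=r_k^{\,n-k}F$; then $F-F_{\lambda_k,n}\in\mathcal F_n^{(k+1)}$, which lies in the image by induction.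

So $\theta$ is bijective in each degree, and multiplying the $k$th component by $c_{k,0}^{\,n}$ gives the graded isomorphism induced by $\Theta$. Its injectivity is the criterion for $f$ to lie in $\sum_{g\in G}(g-1)S$.
\end{proof}

\begin{thebibliography}{1}

\bibitem{GLG}
\emph{General Linear Groups}, \texttt{http://www.math.umn.edu:80/\~{}reiner/Talks/AisenstadtTalk2.pdf}.

\end{thebibliography}
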